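# Power structures presented by Rabin automata: finding the elements among the nodes

## The ordinal $\omega+1$ written on the left spine

Take the linear order $\mathfrak S=(\omega+1,<)$, with elements $0,1,2,\dots$ and a last element $\omega$. We want to store every *subset* $X$ of $\omega+1$ as a labelling of the infinite binary tree. The nodes of the tree are the words over $\{l,r\}$, the root is the empty word $\lambda$, and the left spine consists of $\lambda,l,l^2,\dots$. The labels are $0,1,\#$. Here is one way to do it.

- If $X=\{n\}$, the spine carries the word $0^n1^\omega$: node $l^m$ has label $0$ for $m<n$ and $1$ for $m\ge n$. Every other node has label $\#$.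
- If $X=\{\omega\}$, the spine carries $0^\omega$ and every other node has label $\#$.
- If $X$ is not a singleton, $l^m$ has label $1$ if $m\in X$ and $0$ otherwise; the node $r$ has label $1$ if $\omega\in X$ and $0$ otherwise; every other node has label $\#$.

Different sets get different labellings: node $r$ shows $\#$ exactly for singletons, and within each group the set can be read off. All that matters can be expressed in monadic second-order logic (MSO) on the tree. For example, "$m\in X$" says: if $r$ has label $\#$, then $l^m$ has label $1$ and either $m=0$ or $l^{m-1}$ has label $0$; otherwise $l^m$ has label $1$. And "$\omega\in X$" says: either $r$ has label $\#$ and no spine node has label $1$, or $r$ has label $1$. So it is expressible which labellings are codes, when one coded set contains another, and when two codes represent singletons $\{x\},\{y\}$ with $x<y$. By Rabin's theorem each of these can be checked by a finite tree automaton.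

In this presentation an element of $\omega+1$ appears only through its singleton, and the code of a singleton is an infinite labelled tree. Can we recover the elements as *nodes*? By hand, yes. Send $n$ to $l^{n+1}$, the child of the first spine node labelled $1$, and send $\omega$, whose code has no such node, to $\lambda$. The image is the spine; $x<y$ becomes "$x\ne\lambda$, and $y=\lambda$ or $x$ is a proper prefix of $y$", which is an MSO formula. So $(\omega+1,<)$ has been described by MSO formulas about nodes.

Was this luck? The singletons could have been coded by any strange family of trees. The question of these notes is whether, whenever the full power set of a structure is presented by tree automata, the elements can be definably placed on nodes of the tree. The question comes from "Automatic Structures (Draft)", https://github.com/sasharubin/sasharubin.github.io. The answer is yes.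

## Advice, power structures and interpretations

Structures are relational with finitely many relations (possibly none). Let $T=\{l,r\}^*$ and $\mathfrak T_2=(T,S_l,S_r)$, where $S_d(u,v)$ holds iff $v=ud$, for $d\in\{l,r\}$. An *advice* is a labelling of $T$ by a finite alphabet, equivalently a finite tuple $Q$ of unary predicates on $T$; $(\mathfrak T_2,Q)$ is the expansion of $\mathfrak T_2$ by these predicates. The advice is arbitrary and need not be computable.

A *parity tree automaton* has a finite set of states, one initial state, transitions $(q,x,q_l,q_r)$ with $x$ a letter, and a natural number, the *priority*, for each state. A run labels nodes by states so that every node and its two children obey a transition; an infinite path is accepting if the largest priority seen infinitely often on it is even. A tree is accepted if there is a run with the initial state at the root all of whose paths are accepting. An automaton recognises a relation on trees by reading the *convolution*, the tree whose label at each node is the tuple of labels there; it recognises the relation *with advice $Q$* if it reads $Q$ as an additional track.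

Labelled trees are coded by tuples of sets of nodes, so MSO formulas can speak about them. *Rabin's theorem* says that the relations on labelled trees recognised by Rabin automata with advice $Q$ are exactly those definable by MSO formulas in $(\mathfrak T_2,Q)$, effectively in both directions, and that nondeterministic parity tree automata have the same power. From now on *definable* means MSO-definable in $(\mathfrak T_2,Q)$. A definable relation may involve labelled trees, nodes (as singletons) and *ends*. An end is an infinite branch starting at the root, and we identify it with its set of nodes.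

**Definition (Rabin-automatic).** Let $\Sigma$ be a finite alphabet. A structure is *Rabin-automatic with advice $Q$* if it is isomorphic to a structure whose domain is a set of infinite $\Sigma$-labelled full binary trees, and whose domain and atomic relations are each recognised by a Rabin tree automaton reading the advice $Q$ as an additional track.

So distinct trees represent distinct elements. Example: let $M\subseteq\mathbb N$ be any set and represent $n$ by the labelling that is $1$ at $l^n$ and $0$ elsewhere. Then $(\mathbb N,<,M)$ is Rabin-automatic with advice $Q=\{l^n:n\in M\}$.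

**Definition (power structure).** For $\mathfrak S=(S,R_1,\dots,R_k)$, the *power structure* is $\mathcal P[\mathfrak S]=(\mathcal P(S),\subseteq,R_1',\dots,R_k')$, where for $R_i$ of arity $n$
$$R_i'=\{(\{a_1\},\dots,\{a_n\}):(a_1,\dots,a_n)\in R_i\}.$$
The *finite power structure* $\mathcal P_f[\mathfrak S]$ is defined in the same way with the finite subsets of $S$ in place of $\mathcal P(S)$.

For $(\mathbb N,\mathrm{Succ})$ the relation $\mathrm{Succ}'$ consists of the pairs $(\{n\},\{n+1\})$ and says nothing about larger sets.

**Definition (interpretation).** $\mathfrak S$ is *MSO-interpretable in $(\mathfrak T_2,Q)$* if there are MSO formulas $\delta(x)$ and $\varphi_i(x_1,\dots,x_{n_i})$, one for each $R_i$ of arity $n_i$, in the signature of $(\mathfrak T_2,Q)$ and with free first-order variables, such that $\mathfrak S$ is isomorphic to the structure with domain $\delta^{(\mathfrak T_2,Q)}=\{u:(\mathfrak T_2,Q)\models\delta(u)\}$ and with relations defined by the $\varphi_i$ restricted to that domain.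

The first section interpreted $(\omega+1,<)$ in $\mathfrak T_2$, without advice.

**Theorem A.** If $\mathcal P[\mathfrak S]$ is Rabin-automatic with advice $Q$, then $\mathfrak S$ is MSO-interpretable in $(\mathfrak T_2,Q)$.

**Theorem B.** Let $|\Sigma|\ge2$.

1. (Converse) $\mathcal P[\mathfrak S]$ is Rabin-automatic with advice $Q$ iff $\mathfrak S$ is MSO-interpretable in $(\mathfrak T_2,Q)$. In particular such an $\mathfrak S$ is countable.
2. (Uniformity and effectivity) From the automata of a presentation one can compute one interpretation $(\delta,(\varphi_i))$ that works for all advices $Q$ for which these automata, run with advice $Q$, present the power structure of some structure $\mathfrak S_Q$.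
3. (Uniqueness of presentations) There is an MSO formula $\Psi(X,Y)$, also independent of $Q$, defining an isomorphism from the given presentation onto the canonical presentation of $\mathcal P[\mathfrak I]$ by subsets of $\delta^{(\mathfrak T_2,Q)}$, where $\mathfrak I$ is the interpreted structure.
4. ($\mathcal P$ cannot be replaced by $\mathcal P_f$) There is $\mathfrak S$ such that $\mathcal P_f[\mathfrak S]$ is Rabin-automatic (with trivial advice), but $\mathfrak S$ is not MSO-interpretable in $(\mathfrak T_2,Q)$ for any $Q$.

## Finite structures, pure sets, and the set of all ends

If $\mathfrak S$ is finite there is nothing to do: take $|S|$ nodes on the spine, each definable in $\mathfrak T_2$, and let the $\varphi_i$ list the finitely many tuples. If $\mathfrak S$ has no relations, any injection of $S$ into $T$ with definable image will do. Since $T$ is countable and contains definable sets of all countable cardinalities, for pure sets Theorem A says exactly that $S$ is countable.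

Now let $\mathfrak S$ be the set of *all* ends of $T$, without relations. It is uncountable, so it is not interpretable in any $(\mathfrak T_2,Q)$. Its finite power structure is nevertheless Rabin-automatic, and this proves part 4 of Theorem B.

**Proof of Theorem B, part 4.** Represent a finite set of ends by its union, a set of nodes, and the empty set by $\emptyset$. The union of a finite nonempty set of ends is prefix-closed and nonempty, each of its nodes has a child in it, and only finitely many nodes have two. Conversely, let $X$ be nonempty and prefix-closed, such that every node of $X$ has a child in $X$ and exactly $m<\infty$ nodes have two. Then $X$ is the union of the ends contained in it, and there are $m+1$ of these. So the representing sets are $\emptyset$ and the sets just described. Finiteness of a set of nodes is MSO-definable in $\mathfrak T_2$ (its prefix closure contains no end, by König's lemma), so the domain is definable. An end contained in a finite union of ends shares infinitely many nodes with one of them, hence equals it. Therefore the representation is injective, and inclusion of finite sets of ends is inclusion of the representing sets. So $\mathcal P_f[\mathfrak S]$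 is Rabin-automatic with trivial advice. $\square$

Hence no argument that uses only the codes of finite sets can prove Theorem A. The proof must use codes of infinite sets, and the first use is a count.

**The presentation.** Let $D$ be the domain of a presentation of $\mathcal P[\mathfrak S]$ with advice $Q$. The atoms of $(\mathcal P(S),\subseteq)$ are the singletons, so the set $A\subseteq D$ of atoms is definable from the presented order. Let $\varepsilon(a,X)$ say that $a\in A$, $X\in D$ and $a\subseteq X$ in the presented order. Then
$$X\longmapsto\{a\in A:\varepsilon(a,X)\}\quad\text{is a bijection } D\to\mathcal P(A),$$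
and $\mathfrak S\cong(A,\rho_1,\dots,\rho_k)$, where $\rho_i$ is the presented $R_i'$, a definable relation. Since $2^{|A|}=|D|\le2^{\aleph_0}$, Cantor's theorem gives
$$|A|<2^{\aleph_0}.\tag{1}$$

**Reduction.** It suffices to find a definable injection $\iota:A\to T$. Given one, put
$$\delta(y)=\exists a\,(a\in A\wedge\iota(a)=y),\qquad \varphi_i(\bar y)=\exists\bar a\,\Big(\bigwedge_j\iota(a_j)=y_j\wedge\rho_i(\bar a)\Big).$$
Then $\iota$ is an isomorphism from $(A,\rho_1,\dots,\rho_k)$ to the structure defined by these formulas.

So the whole problem is to attach a node to each atom, definably and injectively. We first attach a node or an end, then turn ends into nodes, and finally separate the boundedly many atoms that share a node.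

## Types of partial labellings and gluing

This section sets up the tool that allows cutting and pasting trees. Let $\le$ be the prefix order on $T$, let $T_u=\{w:u\le w\}$ and $T^u=T\setminus T_u$, and for $u<v$ let $[u,v)=T_u\setminus T_v$. For a labelling $X$ of $T$ write $X_u,X^u,X_{[u,v)}$ for its restrictions to $T_u,T^u,[u,v)$.

Write $u<_{lex}u'$ if $u$ is a proper prefix of $u'$, or $gl\le u$ and $gr\le u'$ for some $g$. This is an MSO-definable linear order on $T$.

**Definition (types).** Let $\mathcal A$ be a parity automaton reading a labelled tree $X$ (possibly with several tracks) together with $Q$, where $Q$ is always read at the true positions.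

- $\mathrm{in}(X_u)$ is the set of states $q$ such that $\mathcal A$ has a run on $X_u$ starting with $q$ at $u$, all of whose infinite paths are accepting.
- $\mathrm{out}(X^u)$ is the set of states $q$ such that there is a partial run on $X^u$, with the initial state at the root and all infinite paths inside $T^u$ accepting, which puts $q$ at $u$. If $u$ is the root, this is the set containing only the initial state.
- $\mathrm{seg}(X_{[u,v)})$ is the set of triples $(q,c,q')$ such that some run on $[u,v)$ starts with $q$ at $u$, puts $q'$ at $v$, has all infinite paths inside $[u,v)$ accepting, and has $c$ as maximal priority on the path from $u$ to the parent of $v$.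

Each kind of type takes finitely many values.

**Example.** In the opening presentation, $A$ consists of the trees whose spine word is in $0^\omega\cup0^*1^\omega$ and whose other labels are $\#$. It is recognised by an automaton with states $q_0$ (initial), $q_1$, $z$, all of priority $0$: in $q_0$ reading $0$ go to $(q_0,z)$; in $q_0$ or $q_1$ reading $1$ go to $(q_1,z)$; in $z$ reading $\#$ go to $(z,z)$. Let $u=l^m$, and describe labellings of $T_u$ that are $\#$ off the spine by their spine words. Then $\mathrm{in}(0^\omega)=\{q_0\}$, $\mathrm{in}(0^n1^\omega)=\{q_0\}$ for $n\ge1$, and $\mathrm{in}(1^\omega)=\{q_0,q_1\}$. If $T^u$ carries spine word $0^m$, the out-type is $\{q_0\}$; if it carries $0^i1^j$ with $j\ge1$ and $i+j=m$, it is $\{q_1\}$. The segment $[l^m,l^{m+1})$ with spine letter $0$ has type $\{(q_0,0,q_0)\}$, and with spine letter $1$ it has type $\{(q_0,0,q_1),(q_1,0,q_1)\}$.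

**Lemma 1 (gluing).**

- (G1) For every $u$, $\mathcal A$ accepts $X$ iff $\mathrm{out}(X^u)\cap\mathrm{in}(X_u)\ne\emptyset$.
- (G2) For $u<v$, $\mathrm{in}(X_u)$ is determined by $\mathrm{seg}(X_{[u,v)})$ and $\mathrm{in}(X_v)$, and $\mathrm{out}(X^v)$ is determined by $\mathrm{out}(X^u)$ and $\mathrm{seg}(X_{[u,v)})$. Consequently, replacing the part of $X_u$ inside some $T_{u'}$, $u'\ge u$, by a labelling of $T_{u'}$ with the same in-type does not change $\mathrm{in}(X_u)$.
- (G3) For $u_0<u_1<\cdots$ on an end, $q\in\mathrm{in}(X_{u_0})$ iff there are $(q_j,c_j,q_{j+1})\in\mathrm{seg}(X_{[u_j,u_{j+1})})$ for $j\ge0$ with $q_0=q$ and $\limsup_jc_j$ even. This is an $\omega$-regular, hence Borel, condition on the word of segment types.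

**Proof.** In all three parts we restrict a run to pieces, or glue runs on pieces that agree at the cut nodes. Acceptance of a path depends only on a tail of it.

(G1) If $\mathcal A$ accepts $X$ by a run that puts $q$ at $u$, restricting it shows $q\in\mathrm{out}(X^u)\cap\mathrm{in}(X_u)$. Conversely, given $q$ in both sets, glue the two runs at $u$. A path lies inside $T^u$ or has a tail inside $T_u$, so it is accepting.

(G2) The same argument shows that $q\in\mathrm{in}(X_u)$ iff there is $(q,c,q')\in\mathrm{seg}(X_{[u,v)})$ with $q'\in\mathrm{in}(X_v)$: every path in $T_u$ lies in $[u,v)$ or has a tail in $T_v$. Similarly $q'\in\mathrm{out}(X^v)$ iff there are $q\in\mathrm{out}(X^u)$ and $c$ with $(q,c,q')\in\mathrm{seg}(X_{[u,v)})$. The consequence is trivial for $u'=u$, and for $u'>u$ it is the first statement with $v=u'$.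

(G3) Every infinite path in $T_{u_0}$ starting at $u_0$ is either the given end from $u_0$ on or has a tail inside one segment. So runs on the segments that agree at the nodes $u_j$ glue to a run of the required kind iff the end is accepting. Since there are finitely many priorities, the largest priority $p$ seen infinitely often on the end is $\limsup_jc_j$: from some point on all priorities are at most $p$, so $c_j\le p$ eventually, and $c_j=p$ infinitely often. A nondeterministic parity word automaton that guesses the triples checks the condition. It is therefore $\omega$-regular, and $\omega$-regular sets of words are Borel. $\square$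

The relation "$q\in\mathrm{in}(X_u)$" is MSO-expressible: quantify over sets coding a run on $T_u$ and say that every path from $u$ is accepting.

## Placing each atom at a node or along an end

In this section types refer to a parity automaton for "$a\in A$" with $s$ states, except where the automaton for $\varepsilon$ is mentioned. Let $e$ be the number of states of a parity automaton for $\varepsilon$, and put $\kappa=2e$. For a node $u$ and a set $\sigma$ of states let $R_\sigma(u)$ be the set of labellings of $T_u$ with in-type $\sigma$, and let $P_\theta(u)$ be the set of labellings of $T^u$ with out-type $\theta$.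

The first lemma says that an atom cannot have many alternatives on both sides of a node.

**Lemma 2.** If $a\in A$ and $u\in T$, then $|R_{\mathrm{in}(a_u)}(u)|\le\kappa$ or $|P_{\mathrm{out}(a^u)}(u)|\le\kappa$.

**Proof.** Put $\theta=\mathrm{out}(a^u)$ and $\sigma=\mathrm{in}(a_u)$. As $a\in A$, (G1) gives $\theta\cap\sigma\ne\emptyset$; so, gluing pairs, $P_\theta(u)\times R_\sigma(u)\subseteq A$, again by (G1). Suppose both sets have more than $\kappa$ elements and choose subsets $P,R$ of size exactly $\kappa+1$. Every subset of $P\times R\subseteq A$ has the form $\{(p,r)\in P\times R:\varepsilon((p,r),X)\}$ for some $X\in D$. By (G1) for the $\varepsilon$-automaton, this set is determined by the maps $p\mapsto\mathrm{out}(p,X^u)$ on $P$ and $r\mapsto\mathrm{in}(r,X_u)$ on $R$, and each of these types is one of at most $2^e$ sets of states. Hence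
$$2^{(\kappa+1)^2}\le(2^e)^{2(\kappa+1)},$$
that is, $\kappa+1\le2e=\kappa$, a contradiction. $\square$

For $a\in A$ let
$$J_a=\{u:|R_{\mathrm{in}(a_u)}(u)|>\kappa\}.$$
This is the set of nodes above which $a$ has many alternatives. It is definable from $a$: $u\in J_a$ iff there are $\kappa+1$ labellings that pairwise differ on $T_u$ and have on $T_u$ the same in-type as $a_u$. It is prefix-closed: if $u\le u'\in J_a$, replacing $a_{u'}$ inside $a_u$ by the elements of $R_{\mathrm{in}(a_{u'})}(u')$ gives, by (G2), more than $\kappa$ elements of $R_{\mathrm{in}(a_u)}(u)$. By Lemma 2,
$$u\in J_a\ \Rightarrow\ |P_{\mathrm{out}(a^u)}(u)|\le\kappa.\tag{2}$$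

**Definition (the place $h(a)$).**

- (0) If $J_a=\emptyset$, $h(a)$ is the root.
- (1) If $J_a$ is finite and nonempty, $h(a)$ is the $<_{lex}$-least $\le$-maximal element of $J_a$.
- (2) If $J_a$ is infinite, $h(a)$ is the leftmost end contained in $J_a$.

In case (2) the end exists. From the root, walk to the left child $gl$ of the current node $g$ if $J_a\cap T_{gl}$ is infinite, and to the right child otherwise; this is the proof of König's lemma. An end in $J_a$ that branched off to the left at $g$ would make $J_a\cap T_{gl}$ infinite, so the walk would have gone left as well. All of this is definable; in particular, the prefix-closed set $J_a$ is infinite iff it contains an end.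

**Example.** In the opening presentation with the automaton above, $R_{\{q_0\}}(l^m)$ is infinite, while $R_{\{q_0,q_1\}}(l^m)$ has the single element $1^\omega$ and $R_{\{z\}}(u)$ the single all-$\#$ element for $u$ off the spine. So for $a=\{\omega\}$ we get $J_a=\{l^m:m\ge0\}$ and $h(a)$ is the end $l^\omega$. For $a=\{n\}$ we get $J_a=\{l^m:m<n\}$, so $h(a)=l^{n-1}$ if $n\ge1$, and the root if $n=0$. Ends do occur, and the atoms $\{0\}$ and $\{1\}$ share a place.

**Lemma 3.** There is a constant $K$ such that for each node or end $x$ at most $K$ atoms $a$ have $h(a)=x$.

**Proof.** We count the atoms in each case of the definition.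

**Case (0).** Here $a\in R_{\mathrm{in}(a)}(\lambda)$, a set of size at most $\kappa$ because $\lambda\notin J_a$. There are at most $2^s$ in-types, hence at most $\kappa2^s$ such atoms.

**Case (1), $h(a)=u$.** By (2), $a^u$ lies in one of at most $2^s$ sets $P_\theta(u)$ of size at most $\kappa$. The children $ul,ur$ are not in $J_a$, so $a_{ul}$ and $a_{ur}$ each lie in one of at most $2^s$ sets of size at most $\kappa$. Together with the label at $u$ this leaves at most $|\Sigma|(\kappa2^s)^3$ such atoms.

**Case (2), $h(a)=\beta$.** Call $a,a'$ *tail-equal* if $a_u=a'_u$ for some $u\in\beta$. This is an equivalence relation. We bound the size of a class, and then the number of classes.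

*Size of a class.* Let $a_1,\dots,a_n$ be distinct, pairwise tail-equal, with $h(a_i)=\beta$. They agree on a common $T_u$ with $u\in\beta$, so the $a_i^u$ are distinct. As $u\in\beta\subseteq J_{a_i}$, (2) puts each $a_i^u$ into one of at most $2^s$ sets $P_\theta(u)$ of size at most $\kappa$. Hence $n\le\kappa2^s$.

*Number of classes.* Let $M$ be the number of possible out-types times the number of possible segment types. Suppose $a_0,\dots,a_M$ with $h(a_i)=\beta$ are pairwise not tail-equal. Color each pair $u<u'$ of nodes of $\beta$ by the tuple $(\mathrm{seg}((a_i)_{[u,u')}))_{i\le M}$. By Ramsey's theorem there are $u_0<u_1<\cdots$ on $\beta$ and types $\mu_i$ with $\mathrm{seg}((a_i)_{[u_j,u_{j'})})=\mu_i$ for all $i$ and all $j<j'$. By the pigeonhole principle there are $i\ne i'$ with $\mathrm{out}(a_i^{u_0})=\mathrm{out}(a_{i'}^{u_0})$ and $\mu_i=\mu_{i'}$. Since $a_i,a_{i'}$ differ somewhere on every $T_{u_j}$, and $T_{u_j}=\bigcup_{j'>j}[u_j,u_{j'})$, we can thin out the sequence, keeping $u_0$, so that they differ on every $[u_j,u_{j+1})$.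

For $I\subseteq\omega$ let $a_I$ be the labelling that equals $a_i$ on $T^{u_0}$, equals $a_{i'}$ on $[u_j,u_{j+1})$ for $j\in I$, and equals $a_i$ on $[u_j,u_{j+1})$ for $j\notin I$. All $a_I$ have the same out-type at $u_0$ and the same word of segment types as $a_i$, so by (G3) they have the same in-type at $u_0$, and by (G1) they are all in $A$. They are pairwise distinct. So $|A|\ge2^{\aleph_0}$, contradicting (1). Thus there are at most $M$ classes.

Hence $K=\max\{\kappa2^s+|\Sigma|(\kappa2^s)^3,\ M\kappa2^s\}$ works. $\square$

Atoms placed at nodes are under control. What remains is to replace the ends that occur by nodes.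

## Sets of ends without isolated points, and how an end is seen from outside

Write $[v]$ for the set of ends through a node $v$. Let $B$ be the set of ends of the form $h(a)$, $a\in A$; it is definable. The natural first attempt is to send $\beta\in B$ to the shortest $v\in\beta$ with $B\cap[v]=\{\beta\}$. This is definable and injective where it is defined, and it is defined exactly at the isolated points of $B$. A definable countable set of ends may have none. Let $E$ be the set of ends with only finitely many $r$'s. For every node $v$ both $vl^\omega$ and $vrl^\omega$ are in $E\cap[v]$. Removing isolated points and repeating does not help, since there is nothing to remove. So the set $B$ alone is not enough, and we have to use that all its subsets are coded.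

**Coding subsets of $B$.** Let $C$ be the set of $X\in D$ such that every $a$ with $\varepsilon(a,X)$ has $h(a)$ an end, and $\varepsilon(a,X)\Leftrightarrow\varepsilon(a',X)$ whenever $h(a)=h(a')$ is an end. Let
$$\varphi(\beta,X)=\exists a\,(h(a)=\beta\wedge\varepsilon(a,X)),\qquad B_X=\{\beta\in B:\varphi(\beta,X)\}.$$
$C$ and $\varphi$ are definable. The sets $X\in C$ code exactly the unions of fibres $h^{-1}(\beta)$, $\beta\in B$; since $X\mapsto\{a:\varepsilon(a,X)\}$ is a bijection $D\to\mathcal P(A)$, the map $X\mapsto B_X$ is a bijection $C\to\mathcal P(B)$. Let $c:\mathcal P(B)\to C$ be its inverse.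

Until Corollary 10 we use only this: $B$ is a definable set of ends, $C$ a definable set of labelled trees, $\varphi$ a definable relation, and $X\mapsto B_X$ is a bijection from $C$ onto $\mathcal P(B)$. We call such data a *coding*. In examples of codings a set of nodes stands for the labelling by its characteristic function.

**Example 1.** Let $B=E$. Put $g(l^\omega)=\lambda$ and $g(wrl^\omega)=wr$, and let $c(Z)=g[Z]$. Then $C$ consists of all sets of nodes contained in $\{\lambda\}\cup\{wr:w\in T\}$, and $\varphi(\beta,X)$ says $g(\beta)\in X$.

Put $B_u=\{\beta\in B:u\in\beta\}$. Let $\mathcal A$ be a parity automaton accepting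
$$\{(Y,X):X\in C,\ (Y=\emptyset\text{ or }(Y\in B\text{ and }\varphi(Y,X)))\}.$$
Until Corollary 10, types refer to this $\mathcal A$. For a labelling $X$ write
$$\sigma(X_u)=\mathrm{in}(\emptyset,X_u),\qquad\theta(X^u)=(\theta^\emptyset,\theta^\pi),\quad\theta^\emptyset=\mathrm{out}(\emptyset,X^u),\ \ \theta^\pi=\mathrm{out}(\{w:w<u\},X^u).$$
An end that misses $u$ has empty intersection with $T_u$, and an end through $u$ meets $T^u$ in $\{w:w<u\}$. So (G1) gives the following facts.

- (F1) $X\in C$ iff $\theta^\emptyset(X^u)\cap\sigma(X_u)\ne\emptyset$.
- (F2) For $X\in C$ and $\beta\in B\setminus B_u$, whether $\beta\in B_X$ depends only on $\beta,X^u,\sigma(X_u)$.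
- (F3) For $X\in C$ and $\beta\in B_u$, whether $\beta\in B_X$ depends only on $\theta^\pi(X^u),\beta,X_u$.

**Definition ($\approx_u$).** For $Z,Z'\subseteq B_u$: $Z\approx_uZ'$ iff for all $V\subseteq B\setminus B_u$ the labellings $c(V\cup Z)$ and $c(V\cup Z')$ coincide on $T^u$.

So $\approx_u$ measures what the part of the code outside $T_u$ knows about the part of the coded set that passes through $u$.

**Example 1, continued.** Let $\beta\in B_u$. If $u=\lambda$ or $u$ ends in $r$, then $g(\beta)\ge u$, so $T^u$ carries no information about $Z\subseteq B_u$ and all $Z$ are $\approx_u$-equivalent. If $u$ ends in $l$, then $g(ul^\omega)<u$, while every other $\beta\in B_u$ has an $r$ after $u$ and so $g(\beta)\in T_u$. Hence $Z\approx_uZ'$ iff both or neither contain $ul^\omega$.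

**Lemma 4.** (i) $\approx_u$ is an equivalence relation of finite index. (ii) If $u\le v$, $Z,Z'\subseteq B_v$, $Z\approx_vZ'$ and $W\subseteq B_u\setminus B_v$, then $Z\cup W\approx_uZ'\cup W$.

**Proof.** (ii) Let $V\subseteq B\setminus B_u$. Then $V\cup W\subseteq B\setminus B_v$, so $c(V\cup W\cup Z)$ and $c(V\cup W\cup Z')$ coincide on $T^v\supseteq T^u$.

(i) It is clearly an equivalence relation. For finite index we attach to each $Z\subseteq B_u$ one of finitely many values,
$$G(Z)=\{(\theta(X^u),\sigma(X_u)):X\in C,\ B_X\cap B_u=Z\},$$
and show that $G(Z)=G(Z')$ implies $Z\approx_uZ'$. Let $V\subseteq B\setminus B_u$ and $X=c(V\cup Z)$. As $B_X\cap B_u=Z$, there is $X'\in C$ with $B_{X'}\cap B_u=Z'$, $\theta(X'^u)=\theta(X^u)$ and $\sigma(X'_u)=\sigma(X_u)$. Let $Y=X^u\cup X'_u$. By (F1), $Y\in C$, since $Y$ and $X$ have the same types at $u$. By (F2), $B_Y\setminus B_u=B_X\setminus B_u=V$, since $Y^u=X^u$ and $\sigma(Y_u)=\sigma(X_u)$. By (F3), $B_Y\cap B_u=B_{X'}\cap B_u=Z'$, since $\theta^\pi(Y^u)=\theta^\pi(X'^u)$ and $Y_u=X'_u$. So $Y=c(V\cup Z')$, and it agrees with $X=c(V\cup Z)$ on $T^u$. As $V$ was arbitrary, $Z\approx_uZ'$. $\square$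

## Blind pairs and the sets $D_u$

We now isolate those ends whose presence remains visible from outside $T_u$ however far along the end we look.

**Definition (blind pair).** For $u\le v$, the pair $(u,v)$ is *blind* if there is $W\subseteq B_u\setminus B_v$ such that $Z\cup W\approx_uZ'\cup W$ for all $Z,Z'\subseteq B_v$.

In words: after a suitable choice $W$ of the ends that pass through $u$ but not $v$, the labelling outside $T_u$ no longer depends on what happens inside $T_v$.

**Example 2.** Let $\beta_n=l^{n+1}r^\omega$ for $n\ge0$, $B=\{\beta_n:n\ge0\}$, and let $c(Z)=\{l^{n+2}:\beta_n\in Z\}$, together with the root if $Z\ne\emptyset$. All ends of $B$ pass through $u=l$ and all nodes $l^{n+2}$ are in $T_l$, so $Z\approx_lZ'$ iff both or neither are empty. The pair $(l,l)$ is not blind, as only $W=\emptyset$ is allowed. But $(l,l^2)$ is blind: take $W=\{\beta_0\}$.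

Blindness is definable: $(u,v)$ is blind iff there is $X_0\in C$ such that any $X,X'\in C$ with $B_X,B_{X'},B_{X_0}$ equal on $B_u\setminus B_v$, and with $B_X\setminus B_u=B_{X'}\setminus B_u$, agree on $T^u$. Here $W=B_{X_0}\cap(B_u\setminus B_v)$, $Z=B_X\cap B_v$, $Z'=B_{X'}\cap B_v$, and the common set outside $B_u$ is $V$.

If $(u,v)$ is blind, then $(u,v')$ is blind for every $v'\ge v$, with the same $W$, since $B_{v'}\subseteq B_v$. Also $(u',v)$ is blind for every $u'\le u$, with the same $W$: from $Z\cup W\approx_uZ'\cup W$ Lemma 4(ii) gives $Z\cup W\approx_{u'}Z'\cup W$.

**Definition ($D_u$).** For a node $u$ let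
$$D_u=\{\beta\text{ an end}:u\in\beta,\ (u,v)\text{ is not blind for every }v\in\beta\text{ with }v\ge u\}.$$

The relation $\beta\in D_u$ is definable. If $u\le u'$, $\beta\in D_u\cap[u']$ and some $(u',v)$ with $v\in\beta$, $v\ge u'$ were blind, then $(u,v)$ would be blind. Hence
$$u\le u'\ \Rightarrow\ D_u\cap[u']\subseteq D_{u'}.\tag{3}$$

**Example 1, continued.** If $u=\lambda$ or $u$ ends in $r$, then $(u,u)$ is blind and $D_u=\emptyset$. If $u$ ends in $l$ and $v\ge u$, then $(u,v)$ is not blind when $v=ul^k$, since $ul^\omega\in B_v$ may be added or not, and it is blind with $W=\emptyset$ otherwise. So $D_u=\{ul^\omega\}$. Although $E$ has no isolated point, each $\beta\in E$ is isolated in some $D_u$.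

**Example 2, continued.** Every end through $l$ other than $\beta_0$ either contains $l^2$ or contains a node $v$ with $B_v=\emptyset$; and $\beta_0$ contains $lr$, where $(l,lr)$ is blind via $W=\{\beta_1\}$. So $D_l=\emptyset$. For $u=l^{n+1}r$ we have $B_u=\{\beta_n\}$ and $l^{n+2}\in T^u$. For $v\in\beta_n$ with $v\ge u$ only $W=\emptyset$ is allowed, and $\emptyset\not\approx_u\{\beta_n\}$. An end through $u$ other than $\beta_n$ has a node $v$ with $B_v=\emptyset$, which makes $(u,v)$ blind. So $D_u=\{\beta_n\}$.

The next lemma says that no element of $B$ escapes all the $D_u$. Otherwise it could be added to a suitable set without any node noticing.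

**Lemma 5.** Every $\beta\in B$ lies in $D_u$ for some $u\in\beta$.

**Proof.** Otherwise for each $u\in\beta$ there is $v\in\beta$ with $(u,v)$ blind, and we may take $v>u$, as blindness persists when $v$ moves up. So we get $u_0<u_1<\cdots$ on $\beta$ and $W_i\subseteq B_{u_i}\setminus B_{u_{i+1}}$ such that
$$Z\cup W_i\approx_{u_i}Z'\cup W_i\quad\text{for all }Z,Z'\subseteq B_{u_{i+1}}.$$
Let $Z=\bigcup_iW_i$ and $Z'=Z\cup\{\beta\}$. As $\beta\in B_{u_{i+1}}$ for all $i$, $\beta\notin Z$. For $j<i$ the set $W_j$ is disjoint from $B_{u_{j+1}}\supseteq B_{u_i}$, and for $j>i$ we have $W_j\subseteq B_{u_j}\subseteq B_{u_{i+1}}$. Therefore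
$$Z\cap B_{u_i}=W_i\cup(Z\cap B_{u_{i+1}}),\qquad Z'\cap B_{u_i}=W_i\cup(Z'\cap B_{u_{i+1}}),$$
and so $Z\cap B_{u_i}\approx_{u_i}Z'\cap B_{u_i}$. Also $Z\setminus B_{u_i}=Z'\setminus B_{u_i}$; use this set as $V$ in the definition of $\approx_{u_i}$. We get that $c(Z)$ and $c(Z')$ agree on $T^{u_i}$, for every $i$. A node $w$ lies in $T^{u_i}$ as soon as $u_i$ is longer than $w$, so $\bigcup_iT^{u_i}=T$ and $c(Z)=c(Z')$. But $Z\ne Z'$, a contradiction. $\square$

## Infinite parity is not Borel

We want every $\beta\in D_u$ to be isolated in $D_u$. A quick counting argument would be: $\approx_u$ has finitely many classes, so only few ends can influence what is seen outside $T_u$. This argument fails.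

**Example 3.** Let $N\ge1$, $B=\{\beta_0,\dots,\beta_N\}$ with $\beta_n=l^{n+1}r^\omega$, and let $c(Z)=\{l^{n+2}:\beta_n\in Z\}$, together with the root if $|Z|$ is odd. Now $Z\approx_lZ'$ iff $|Z|$ and $|Z'|$ have the same parity, so there are only two classes. But for $v\in\beta_n$ with $v\ge l$, and any $W\subseteq B_l\setminus B_v$, the sets $W$ and $W\cup\{\beta_n\}$ have different parity. So $(l,v)$ is not blind. An end through $l$ outside $B$ contains a node $v$ with $B_v=\emptyset$, and then $(l,v)$ is blind. So $D_l=\{\beta_0,\dots,\beta_N\}$.

One bit can depend on arbitrarily many independent choices. If a point of $D_u$ were not isolated, a label with finitely many values would depend on each of *infinitely* many independent choices. Even this is not absurd as pure set theory. In each class of sequences in $\{0,1\}^\omega$ that differ in finitely many places choose a representative, and let $\Phi(z)$ be the parity of the number of places where $z$ differs from the representative of its class. Changing one coordinate always changes $\Phi$. Such a function cannot be Borel, however, and the plan is to show that in our situation everything is Borel.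

We recall the facts used. A nonempty compact metrizable space is not meager in itself, and its comeager subsets are closed under finite intersections (Baire category theorem). Every Borel set has the Baire property, that is, it differs from an open set by a meager set. A subset of a compact metrizable space is analytic if it is the projection of a Borel subset of a product with another such space; finite unions of analytic sets are analytic; and by Suslin's theorem a set that is analytic together with its complement is Borel.

**Lemma 6.** Let $\mathcal R_0,\mathcal R_1,\dots$ be nonempty finite sets, $\Pi=\prod_n\mathcal R_n$ with the product topology, and let $\Phi$ be a Borel map from $\Pi$ to a finite set. Then there are $n$ and values of all coordinates except the $n$-th for which $\Phi$ is constant in the $n$-th coordinate.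

**Proof.** $\Pi$ is nonempty, compact and metrizable, hence not meager. So one of the finitely many fibres, say $F=\Phi^{-1}(\gamma)$, is not meager. By the Baire property $F$ differs from an open set by a meager set, and this open set is nonempty. So $F$ is comeager in some nonempty basic open set $O$ that restricts only coordinates $<N$. Let $n\ge N$ and write $O=\mathcal R_n\times O'$, where $O'$ collects the other coordinates. For $j\in\mathcal R_n$ the set $\{j\}\times O'$ is clopen in $O$, so $F$ is comeager in it, which means that $\{t\in O':(j,t)\in F\}$ is comeager in $O'$. As $\mathcal R_n$ is finite and $O'$ is nonempty, compact and metrizable, some $t$ lies in all these sets. Then $\Phi(j,t)=\gamma$ for all $j\in\mathcal R_n$. $\square$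

## Points of $D_u$ are isolated

Fix a node $u$ and $\beta\in D_u$, and suppose that $\beta$ is not isolated in $D_u$. We first translate this into infinitely many independent choices.

**The comb.** By assumption $D_u\cap[v]\ne\{\beta\}$ for all $v\in\beta$, $v\ge u$. So we can choose $\beta_n\in D_u\setminus\{\beta\}$, $n\ge0$, such that the longest common prefixes $v_n=\beta\wedge\beta_n$ satisfy $u\le v_0<v_1<\cdots$. Let $w_n$ be the child of $v_n$ on $\beta_n$. It is not on $\beta$, while $v_{n+1}>v_n$ is on $\beta$, so $T_{w_n}\subseteq[v_n,v_{n+1})$. Let $\mathcal R_n\subseteq\mathcal P(B_{w_n})$ be a finite set of representatives of the $\approx_{w_n}$-classes (Lemma 4(i)), let $\Pi=\prod_n\mathcal R_n$, and for $z\in\Pi$ let $Z_z=\bigcup_nz_n\subseteq B_u$.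

**Step 1: every choice matters.** The purpose of this step is to show:
$$\begin{gathered}\text{for every }n\text{ and all choices of }z_j\ (j\ne n)\text{ there are two values of }z_n\in\mathcal R_n\\ \text{for which the sets }Z_z\text{ lie in different }\approx_u\text{-classes.}\end{gathered}\tag{4}$$
We have $w_n\in\beta_n\in D_u$ and $w_n\ge u$, so $(u,w_n)$ is not blind. Put $W=\bigcup_{j\ne n}z_j$. Since the $w_j$ are pairwise incomparable and above $u$, $W\subseteq B_u\setminus B_{w_n}$. As this $W$ does not witness blindness, there are $Z,Z'\subseteq B_{w_n}$ with $Z\cup W\not\approx_uZ'\cup W$. By Lemma 4(ii), replacing $Z$ and $Z'$ by their representatives in $\mathcal R_n$ does not change the $\approx_u$-classes of $Z\cup W$ and $Z'\cup W$. This proves (4).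

**Step 2: a map with finitely many values.** The purpose is to read off the $\approx_u$-class from finitely many labels. For each pair of distinct $\approx_u$-classes choose $V\subseteq B\setminus B_u$ and $y\in T^u$ such that $c(V\cup Z)(y)\ne c(V\cup Z')(y)$ for $Z$ in the one class and $Z'$ in the other; these labels depend only on the classes, by the definition of $\approx_u$. This gives finitely many pairs $(V_1,y_1),\dots,(V_q,y_q)$, and $Z\not\approx_uZ'$ implies $c(V_i\cup Z)(y_i)\ne c(V_i\cup Z')(y_i)$ for some $i$. Put
$$\Phi(z)=\big(c(V_i\cup Z_z)(y_i)\big)_{i\le q}.$$
By (4), with all coordinates except $z_n$ fixed, $\Phi$ is never constant in $z_n$, whatever $n$ is. If $\Phi$ is Borel, this contradicts Lemma 6. So it remains to show that for fixed $V\subseteq B\setminus B_u$ and $y\in T$ the map $z\mapsto c(V\cup Z_z)(y)$ is Borel on $\Pi$. This is done in Steps 3–5 (Lemmas 7 and 8).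

**Step 3: cutting along $\beta$.** The purpose is to see how acceptance of $(\beta',x)$ depends on the pieces of $x$ along $\beta$. Put $s_{-1}=T^{v_0}$ and $s_n=[v_n,v_{n+1})$ for $n\ge0$; these sets partition $T$. For a labelling $x$ write $x_{(n)}=x|_{s_n}$. For $n\ge0$ let $\mu(x_{(n)})=(\mu^\emptyset,\mu^\pi)$ consist of the segment types of $(\emptyset,x_{(n)})$ and of $(\beta\cap s_n,x_{(n)})$, and let $\theta_n=\theta(x^{v_n})$, $\sigma_n=\sigma(x_{v_n})$. By (G2),
$$\theta_{n+1}\text{ is determined by }\theta_n,\mu(x_{(n)}),\qquad\sigma_n\text{ is determined by }\mu^\emptyset(x_{(n)}),\sigma_{n+1}.\tag{5}$$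
For the $\pi$-component note that $\{w:w<v_{n+1}\}=\{w:w<v_n\}\cup(\beta\cap s_n)$. For any labelling $x$ and any $\beta'\in B$, whether $\mathcal A$ accepts $(\beta',x)$ depends, besides on $\beta'$, only on

- (α) $(x_{(-1)},\sigma_0)$, if $v_0\notin\beta'$;
- (β) $(\theta_n^\pi,x_{(n)},\sigma_{n+1})$, if $v_n\in\beta'$ and $v_{n+1}\notin\beta'$, $n\ge0$;
- (γ) $\theta_0^\pi$ and the sequence $(\mu^\pi(x_{(n)}))_{n\ge0}$, if $\beta'=\beta$.

For (α), $\beta'$ does not meet $T_{v_0}$, so (G1) at $v_0$ applies with in-type $\sigma_0$. For (β), (G1) at $v_n$ needs the out-type, which is $\theta_n^\pi$ because $\beta'\cap T^{v_n}=\{w:w<v_n\}$, and the in-type. By (G2) the latter is determined by the segment type of $(\beta'\cap s_n,x_{(n)})$ and by $\mathrm{in}(\emptyset,x_{v_{n+1}})=\sigma_{n+1}$. For (γ), (G1) at $v_0$ needs $\theta_0^\pi$ and the in-type of $(\beta\cap T_{v_0},x_{v_0})$, which by (G3) is determined by the word of the $\mu^\pi(x_{(n)})$. Every $\beta'\in B$ is of exactly one of these kinds, according to which $v_n$ it contains. For $x\in C$, acceptance of $(\beta',x)$ means $\beta'\in B_x$.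

Fix $V\subseteq B\setminus B_u$ and write $x^z=c(V\cup Z_z)$ for $z\in\Pi$. Since $z_j\subseteq B_{w_j}\subseteq B_{v_j}\setminus B_{v_{j+1}}$ and $V\cap B_{v_0}=\emptyset$,
$$\begin{gathered}\text{an end of kind (β) with index }n\text{ lies in }V\cup Z_z\text{ iff it lies in }z_n;\\ \text{an end of kind (α) lies in }V\cup Z_z\text{ iff it lies in }V;\qquad\beta\notin V\cup Z_z.\end{gathered}\tag{6}$$

**Step 4: finitely many pieces.** The purpose of this step is to make every condition on a single piece $x_{(n)}$ a condition on a finite set, however complicated it is.

**Lemma 7.** For each $n\ge-1$ the set $\mathcal X_n=\{x^z_{(n)}:z\in\Pi\}$ is finite.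

**Proof.** Let $n\ge0$. We show that $x^z_{(n)}$ is determined by $z_n$ and the types $\mu(x^z_{(n)}),\theta_n,\sigma_{n+1}$ of $x^z$; these range over a finite set. Let $x=x^z$ and $x'=x^{z'}$ agree in these data, and let $y$ be $x$ with $x_{(n)}$ replaced by $x'_{(n)}$. Then $\mu(y_{(j)})=\mu(x_{(j)})$ for all $j\ge0$. The $\theta_j$ with $j\le n$ and the $\sigma_j$ with $j\ge n+1$ are the same for $y$ and $x$, because $y$ and $x$ agree on $T^{v_n}$ and on $T_{v_{n+1}}$; the other $\theta_j$ and $\sigma_j$ are the same by (5). So $y\in C$ by (F1) at $v_0$.

Now compare $B_y$ with $B_x$. For $\beta'$ of kind (α), (γ), or (β) with index different from $n$, all the data on which acceptance depends are the same for $y$ and $x$, so $\beta'\in B_y\Leftrightarrow\beta'\in B_x$. For $\beta'$ of kind (β) with index $n$, the data $(\theta_n^\pi,\cdot_{(n)},\sigma_{n+1})$ are the same for $y$ and $x'$, so by (6)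
$$\beta'\in B_y\Leftrightarrow\beta'\in B_{x'}\Leftrightarrow\beta'\in z'_n=z_n\Leftrightarrow\beta'\in B_x.$$
Hence $B_y=B_x$, so $y=x$ and $x'_{(n)}=x_{(n)}$.

For $n=-1$, $x^z_{(-1)}$ is determined by $(\theta_0,\sigma_0)$. Let $x=x^z$, $x'=x^{z'}$ agree in these and let $y=x'_{(-1)}\cup x_{v_0}$. Then $y\in C$ by (F1). By (F2), $B_y\setminus B_{v_0}=B_{x'}\setminus B_{v_0}=V=B_x\setminus B_{v_0}$, and by (F3), $B_y\cap B_{v_0}=B_x\cap B_{v_0}$. So $y=x$ and $x'_{(-1)}=x_{(-1)}$. $\square$

**Step 5: a Borel graph.** The purpose is to describe the graph of $z\mapsto x^z$ by countably many Borel conditions.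

**Lemma 8.** For each $y\in T$ the map $z\mapsto x^z(y)$ is Borel on $\Pi$.

**Proof.** Let $\mathcal X=\prod_{n\ge-1}\mathcal X_n$, a compact metrizable space by Lemma 7, whose elements are regarded as labellings of $T$. Let
$$\mathrm{Good}=\{(x,z)\in\mathcal X\times\Pi:x\in C,\ B_x=V\cup Z_z\}.$$
Since $x^z\in\mathcal X$ and $X\mapsto B_X$ is injective on $C$, $\mathrm{Good}$ is the graph of $z\mapsto x^z$.

On $\mathcal X$, each $\theta_n$ depends on finitely many coordinates of $x$, and each $\sigma_n$ is a Borel function of $x$: by (G3) it is a Borel function of the word $(\mu^\emptyset(x_{(m)}))_{m\ge n}$, and each letter of this word depends on one coordinate. By Step 3 and (6), $(x,z)\in\mathrm{Good}$ iff all of the following hold.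

1. $\theta_0^\emptyset\cap\sigma_0\ne\emptyset$, that is, $x\in C$.
2. For each $n\ge0$: for all $\beta'\in B$ with $v_n\in\beta'$, $v_{n+1}\notin\beta'$, $\mathcal A$ accepts $(\beta',x)$ iff $\beta'\in z_n$. By (β) the truth of this depends only on $(\theta_n,x_{(n)},\sigma_{n+1},z_n)$, which ranges over a finite set.
3. For all $\beta'\in B$ with $v_0\notin\beta'$, $\mathcal A$ accepts $(\beta',x)$ iff $\beta'\in V$. By (α) the truth of this depends only on $(x_{(-1)},\sigma_0)$, which ranges over a finite set.
4. If $\beta\in B$, then $\mathcal A$ does not accept $(\beta,x)$. By (γ) and (G3) this is a Borel condition on $x$.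

Each condition is Borel: in 2 and 3 the quantifier over $\beta'$ may range over uncountably many ends, but its outcome is a function of Borel data with finitely many values. There are countably many conditions, so $\mathrm{Good}$ is Borel. For each letter $t$ the set $\{z:x^z(y)=t\}$ is the projection of the Borel set $\{(x,z)\in\mathrm{Good}:x(y)=t\}$, hence analytic. Its complement is the union of the finitely many sets $\{z:x^z(y)=t'\}$, $t'\ne t$, hence analytic too. By Suslin's theorem $\{z:x^z(y)=t\}$ is Borel. $\square$

By Lemma 8, applied to each pair $(V_i,y_i)$ of Step 2, $\Phi$ is Borel, which contradicts Lemma 6. This proves the following lemma.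

**Lemma 9.** If $\beta\in D_u$, then $\beta$ is isolated in $D_u$: there is $v\in\beta$, $v\ge u$, with $D_u\cap[v]=\{\beta\}$.

**Corollary 10.** There is a definable injection $f:B\to T$.

**Proof.** Let $f(\beta)$ be the shortest $v\in\beta$ such that $D_u\cap[v]=\{\beta\}$ for some $u\le v$. It exists by Lemmas 5 and 9, and it is definable because the relation $\beta\in D_u$ is. Suppose $f(\beta)=f(\beta')=v$. The two witnesses are prefixes of $v$, hence comparable; by symmetry let $u\le u'\le v$ with $u$ a witness for $\beta$ and $u'$ a witness for $\beta'$. By (3), $\beta\in D_u\cap[v]\subseteq D_{u'}\cap[v]=\{\beta'\}$. $\square$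

In Example 1, where $D_u=\{ul^\omega\}$ for $u$ ending in $l$ and $D_u=\emptyset$ otherwise, this gives $f(l^\omega)=l$ and $f(wrl^\omega)=wrl$.

## Ordering the boundedly many atoms at one node

We return to the atoms. For $a\in A$ let $p(a)=h(a)$ if $h(a)$ is a node, and $p(a)=f(h(a))$ if it is an end. The map $p:A\to T$ is definable. If $p(a)=v$, then $h(a)=v$ or $h(a)$ is the at most one end $\beta$ with $f(\beta)=v$; so by Lemma 3 the fibres $A_v=p^{-1}(v)$ have size at most $K'=2K$. To make $p$ injective we need to tell the elements of $A_v$ apart by a formula.

**Lemma 11.** There is a formula defining, uniformly in $v$, a linear order on $A_v$.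

**Proof.** Let $\mathcal E$ be a parity automaton accepting $(\{v\},a)$ iff $a\in A_v$, and write $\mathrm{tp}_v(a,u)=\mathrm{in}(\{v\}\cap T_u,a_u)$ with respect to $\mathcal E$.

**Step 1: where two atoms can be exchanged.** The purpose is to show that two elements of $A_v$ differ while having the same type only in a small set of nodes. For distinct $a,a'\in A_v$ let
$$U=U(a,a')=\{u:a_u\ne a'_u,\ \mathrm{tp}_v(a,u)=\mathrm{tp}_v(a',u)\}.$$
Let $u_1,\dots,u_m$ be an antichain contained in $U$, and replace $a_{u_i}$ by $a'_{u_i}$ successively for $i=1,\dots,m$. At each replacement neither the part outside $T_{u_i}$ nor the in-type at $u_i$ changes, so by (G1) the result stays in $A_v$.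

*An antichain in $U$ has size at most $\log_2K'$.* If it has size $m$, carrying out the replacement on each of its $2^m$ subsets yields $2^m$ distinct elements of $A_v$.

*$U$ has no infinite chain.* Suppose $u_0<u_1<\cdots$ are in $U$, and let $b_j\in A_v$ be $a$ with $a_{u_j}$ replaced by $a'_{u_j}$. As $A_v$ is finite, for some $j$ we have $b_j=b_{j'}$ for infinitely many $j'>j$. On $[u_j,u_{j'})$ the labelling $b_j$ equals $a'$ and $b_{j'}$ equals $a$. So $a,a'$ agree on $[u_j,u_{j'})$ for infinitely many $j'$, hence on $T_{u_j}$, contradicting $u_j\in U$.

**Step 2: finitely many test nodes.** The purpose is to find a finite definable set of nodes at which finite data separate all elements of $A_v$. Let $\mathrm{Term}(a,a')$ be the set of $\le$-maximal elements of $U$. By Step 1, if $U\ne\emptyset$, then $\mathrm{Term}(a,a')$ is nonempty, and it is an antichain, so it has size at most $\log_2K'$. If $u\in\mathrm{Term}(a,a')$, then $a,a'$ have different values of the triple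
$$(a(u),\mathrm{tp}_v(a,ul),\mathrm{tp}_v(a,ur)).$$
Indeed $a_u\ne a'_u$, so either $a(u)\ne a'(u)$, or $a_{ud}\ne a'_{ud}$ for some child $ud$; in the latter case $ud\notin U$ by maximality of $u$, so the types at $ud$ differ. If $U=\emptyset$, then the root is not in $U$, and since $a\ne a'$ the types of $a,a'$ at the root differ; in this case put $\mathrm{Term}(a,a')=\emptyset$. Let $W_v$ be the union of $\mathrm{Term}(a,a')$ over all pairs of distinct $a,a'\in A_v$. It is finite, since $A_v$ is, and it is definable from $v$.

**Step 3: the order.** Fix linear orders on the finitely many possible types and triples. Compare $a,a'\in A_v$ first by the type at the root. If these agree, compare by the triple at the $<_{lex}$-least $u\in W_v$ at which the triples differ. If $a\ne a'$ have the same type at the root, then the root is in $U(a,a')$, so $\mathrm{Term}(a,a')\ne\emptyset$, and by Step 2 such a $u$ exists. This is the lexicographic comparison of finite vectors, indexed by the root and by $W_v$ in the order $<_{lex}$, which separate the elements of $A_v$. Hence it is a linear order, and it is definable. $\square$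

## The injection $\iota$ and the proof of Theorem A

**Proof of Theorem A.** By the reduction above we need a definable injection $\iota:A\to T$. Choose $m$ with $2^m\ge K'$ and distinct words $w_1,\dots,w_{K'}\in\{l,r\}^m$. For $a\in A_v$ that is $i$-th in the order of Lemma 11 put $\iota(a)=v\,w_i$. This is definable, since $i\le K'$ takes finitely many values. It is injective: all $w_i$ have length $m$, so the node $vw_i$ determines $v$ and $i$, hence $a$. So $\mathfrak S$ is MSO-interpretable in $(\mathfrak T_2,Q)$. $\square$

## The converse, uniformity, and uniqueness of presentations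

**Proof of Theorem B.** Part 4 was proved above. Let $|\Sigma|\ge2$.

**Part 1.** The implication from left to right is Theorem A. For the other direction let $\mathfrak S$ be interpreted by $(\delta,(\varphi_i))$. Identify $S$ with the node set $\delta^{(\mathfrak T_2,Q)}$, and represent $Y\subseteq S$ by its characteristic labelling, using two letters of $\Sigma$. The domain, inclusion, and the relation "$Y_1,\dots,Y_n$ are singletons $\{u_1\},\dots,\{u_n\}$ with all $u_j$ satisfying $\delta$ and $\bar u$ satisfying $\varphi_i$" are MSO-definable in $(\mathfrak T_2,Q)$. Hence they are recognised by Rabin automata with advice $Q$. Countability holds since $T$ is countable.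

**Part 2.** We check that the formulas can be computed and do not depend on $Q$. The formulas for $A$, $\varepsilon$, $J_a$, $h$, $C$, $\varphi$, blindness, $D_u$, $f$, $p$, the order of Lemma 11 and $\iota$ were written down from the given automata, from automata computed from them by the effective form of Rabin's theorem, and from the constants $\kappa,K,K',m$. These constants are computed from the sizes of these automata and of $\Sigma$: $\kappa=2e$; $K$ is given by the formula at the end of the proof of Lemma 3, where $M$ may be replaced by any computable upper bound, such as $2^s\cdot2^{s^2d}$ with $d$ the number of priorities; $K'=2K$; and $m$ is any number with $2^m\ge K'$. The formulas do not mention $Q$ otherwise. The objects $W_i$, $\mathcal R_n$, $V_i$ occur only in correctness proofs. Those proofs apply to every $Q$ for which the automata present the power structure of some $\mathfrak S_Q$. So the one interpretation $(\delta,(\varphi_i))$ of the reduction works for all these $Q$.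

**Part 3.** Let $\Psi(X,Y)$ say: $X\in D$ and $Y=\{\iota(a):\varepsilon(a,X)\}$. Its formula is independent of $Q$, as in Part 2. The map $X\mapsto\{a:\varepsilon(a,X)\}$ is a bijection $D\to\mathcal P(A)$ that turns the presented order into inclusion, and $\iota:A\to\delta^{(\mathfrak T_2,Q)}$ is a bijection. So $\Psi$ defines a bijection from $D$ onto the subsets of $\delta^{(\mathfrak T_2,Q)}$ that respects inclusion in both directions. The presented relation $R_i'$ is $\rho_i$ and holds only of tuples of atoms. An atom $a$ is sent to $\{\iota(a)\}$, because the only atom below $a$ is $a$ itself; and $\iota$ carries $\rho_i$ to the relation defined by $\varphi_i$. So $\Psi$ defines an isomorphism onto the canonical presentation of $\mathcal P[\mathfrak I]$. $\square$
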